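\title{The Silov Boundary of a Pseudoconvex Domain with $C^2$ Boundary}

\begin{abstract}
We prove Bremermann's conjecture: the Silov boundary of a bounded pseudoconvex domain with $C^2$ boundary in $\mathbb C^n$ is the closure of the set of its strictly pseudoconvex boundary points. More precisely, every strictly pseudoconvex point is a peak point for the algebra of holomorphic functions that are $C^\infty$ up to the boundary. The main tool is a solution of $\bar\partial u=\alpha$, smooth up to the boundary, for forms $\alpha$ given on a neighborhood of the closed domain. It is built by patching weighted $L^2$ solutions on pseudoconvex sets of fixed size that reach slightly outside the domain, and iterating.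
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\Omega\subset\mathbb C^n$ be a bounded domain, and let $A(\overline\Omega)=C(\overline\Omega)\cap\mathcal O(\Omega)$ be the algebra of functions continuous on $\overline\Omega$ and holomorphic on $\Omega$, with the sup norm. For a family $\mathcal B\subset A(\overline\Omega)$, call a closed set $\Sigma\subset\overline\Omega$ \emph{determining for $\mathcal B$} if $\max_{\Sigma}|f|=\max_{\overline\Omega}|f|$ for all $f\in\mathcal B$. Since $A(\overline\Omega)$ is a uniform algebra, there is a smallest determining set for it, contained in every other one; this is the \emph{Silov boundary} $S$ of $\Omega$. The maximum principle says that $\partial\Omega$ is determining, so $S\subset\partial\Omega$. A point $p\in\overline\Omega$ is a \emph{peak point for $\mathcal B$} if some $f\in\mathcal B$ has $f(p)=1$ and $|f|<1$ on $\overline\Omega\setminus\{p\}$; such a point lies in every set that is determining for $\mathcal B$. We ask which part of $\partial\Omega$ is $S$, in terms of the geometry of $\partial\Omega$.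

The boundary $\partial\Omega$ is \emph{of class $C^2$} if each $q\in\partial\Omega$ has a neighborhood $U$ and a $C^2$ function $\rho:U\to\mathbb R$, a \emph{local defining function}, with $\Omega\cap U=\{\rho<0\}$ and $d\rho\ne0$ on $U$. For a real $C^2$ function $h$ and $w\in\mathbb C^n$ write
\[
\partial h(z)\cdot w=\sum_j\frac{\partial h}{\partial z_j}(z)\,w_j,\qquad
L_h(z;w)=\sum_{j,k}\frac{\partial^2h}{\partial z_j\partial\bar z_k}(z)\,w_j\bar w_k .
\]
A point $p\in\partial\Omega$ is \emph{strictly pseudoconvex} if the Levi form $L_\rho(p;\cdot)$ is positive definite on the complex tangent space $\{w:\partial\rho(p)\cdot w=0\}$, and $\Omega$ is \emph{pseudoconvex} if the Levi form is positive semidefinite on the complex tangent space at every boundary point. Neither notion depends on the choice of $\rho$. Throughout, $E\subset\partial\Omega$ is the closure of the set of strictly pseudoconvex points.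

The Levi form measures how $\partial\Omega$ bends away from holomorphic curves. If $\phi$ is a holomorphic map of a disc into $\partial\Omega$ with $\phi(0)=p$ and $\phi'(0)=w$, then $\rho\circ\phi=0$, and the chain rule gives $\partial\rho(p)\cdot w=0$ and $L_\rho(p;w)=0$. So no such disc with $w\neq0$ passes through a strictly pseudoconvex point. Discs in the boundary are also the visible reason for $S$ to be smaller than $\partial\Omega$, since the maximum principle holds along them. For the unit ball, $L_\rho(p;w)=|w|^2$ with $\rho=|z|^2-1$, and $\frac12(1+\sum_jz_j\bar p_j)$ peaks at $p$, so $S=E=\partial\Omega$. The next example contains discs.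

\begin{example}\label{ex:convex}
Let $\varphi(t)=\max(t-1,0)^3$, which is $C^2$, convex and nondecreasing, and let $\Omega=\{\rho<0\}\subset\mathbb C^2$ with $\rho=|z_1|^2+\varphi(|z_2|^2)-1$. The function $\rho$ is convex, and $d\rho\neq0$ on $\{\rho=0\}$ because there $z_1\ne0$ or $\varphi'(|z_2|^2)>0$. The Levi form is
\[
L_\rho(z;w)=|w_1|^2+\big(\varphi'(|z_2|^2)+|z_2|^2\varphi''(|z_2|^2)\big)|w_2|^2\ge0 .
\]
At boundary points with $|z_2|\le1$ it vanishes on the complex tangent space $\{w_1=0\}$, and at those with $|z_2|>1$ it is positive definite. Hence $E=\partial\Omega\cap\{|z_2|\ge1\}$, and the points of $E$ with $|z_2|=1$ are not strictly pseudoconvex.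

If $|z_1|=1$ and $f\in A(\overline\Omega)$, then $f(z_1,\cdot)$ is the uniform limit on the closed unit disc of the holomorphic functions $f(sz_1,\cdot)$, $s\uparrow1$, so its modulus is largest on $|z_2|=1$. Thus $E$ is determining, and $S\subset E$. If $p\in\partial\Omega$ and $|p_2|>1$, the real Hessian of the convex function $\rho$ is positive definite at $p$, so $\ell(z)=2\,\partial\rho(p)\cdot(z-p)$ satisfies $\operatorname{Re}\ell(z)=d\rho(p)(z-p)<\rho(z)\le0$ on $\overline\Omega\setminus\{p\}$, and $e^{\ell}$ peaks at $p$. As $S$ is closed, $S=E$.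
\end{example}

Bremermann's conjecture, which we take from \cite{Problem}, asserts that $S=E$ for every bounded pseudoconvex domain with $C^2$ boundary. Hakim and Sibony proved this when $\partial\Omega$ is of class $C^\infty$. We prove the conjecture.

\begin{theorem}\label{thm:main}
If $\Omega\subset\mathbb C^n$ is a bounded pseudoconvex domain with $C^2$ boundary, then $S=E$.
\end{theorem}

For $n=1$ the complex tangent space is $\{0\}$, so both conditions on the Levi form are empty, and the theorem says $S=\partial\Omega$. The two inclusions in Theorem~\ref{thm:main} are of different nature, and each holds in a stronger form. Let $A^\infty(\overline\Omega)$ be the algebra of $f\in\mathcal O(\Omega)$ all of whose derivatives extend continuously to $\overline\Omega$.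

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(a)] For every bounded domain with $C^2$ boundary, pseudoconvex or not, $S\subset E$. For $n\ge2$ the reverse inclusion can fail without pseudoconvexity, even when the boundary is $C^\infty$.
\item[(b)] If $\Omega$ is bounded and pseudoconvex with $C^2$ boundary, then every strictly pseudoconvex boundary point is a peak point for $A^\infty(\overline\Omega)$. Consequently, for every algebra $\mathcal B$ with $A^\infty(\overline\Omega)\subset\mathcal B\subset A(\overline\Omega)$, the set $E$ is the smallest closed set that is determining for $\mathcal B$.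
\end{enumerate}
\end{theorem}

The inclusion $S\subset E$ is a local second-derivative test (Section~\ref{sec:upper}). The inclusion $E\subset S$ is global. A strictly pseudoconvex point always has a peak function in a small neighborhood; in Example~\ref{ex:convex} convexity made this function global at no cost, in Section~\ref{sec:counter} it cannot be made global at all, and for pseudoconvex domains we globalize it (Section~\ref{sec:peak}) by solving a $\bar\partial$-equation. For $s>0$ put
\[
\Omega_s=\{z\in\mathbb C^n:\operatorname{dist}(z,\Omega)<s\}.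
\]

\begin{theorem}\label{thm:dbar}
Let $\Omega$ be a bounded pseudoconvex domain with $C^2$ boundary, let $r_*>0$, and let $\alpha$ be a $C^\infty$ $\bar\partial$-closed $(0,1)$-form on $\Omega_{r_*}$ all of whose derivatives are bounded there. Then there is $u\in C^\infty(\Omega)$ with $\bar\partial u=\alpha$ on $\Omega$ such that $u$ and all its derivatives extend continuously to $\overline\Omega$.
\end{theorem}

Sections~\ref{sec:model}--\ref{sec:iteration} prove this theorem: the method in a model case, the geometric lemma that it needs, and the iteration.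

\section{Tools}\label{sec:tools}

We identify $\mathbb C^n$ with $\mathbb R^{2n}$; $B(a,s)$ is the open ball, $d\lambda$ is Lebesgue measure, $D^\gamma$ is a partial derivative in the real coordinates, and $\partial_j=\partial/\partial z_j$, $\bar\partial_j=\partial/\partial\bar z_j$. For a form $\beta=\sum\beta_j\,d\bar z_j$ we put $|\beta|^2=\sum|\beta_j|^2$ and $D^\gamma\beta=\sum D^\gamma\beta_j\,d\bar z_j$; it is \emph{$\bar\partial$-closed} if $\bar\partial_k\beta_j=\bar\partial_j\beta_k$ for all $j,k$.

\subsection*{The Levi form and the real Hessian}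
Let $h$ be a real $C^2$ function near $z$, with real Hessian $H_h$. Then $dh(z)(w)=2\operatorname{Re}\big(\partial h(z)\cdot w\big)$, so $\partial h(z)\cdot w=0$ exactly when $dh(z)$ annihilates both $w$ and $iw$. In complex coordinates the second-order Taylor term at $z$ is
\begin{equation}\label{eq:taylor}
\tfrac12H_h(w,w)=\operatorname{Re}\sum_{j,k}\partial_j\partial_kh(z)\,w_jw_k+L_h(z;w).
\end{equation}
Replacing $w$ by $iw$ changes the sign of the first term on the right and fixes the second. Adding the two identities gives
\begin{equation}\label{eq:levi}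
L_h(z;w)=\tfrac14\big(H_h(w,w)+H_h(iw,iw)\big).
\end{equation}
A $C^2$ function is plurisubharmonic exactly when $L_h\ge0$ everywhere. The next lemma passes from positivity on the complex tangent space to positivity on $\mathbb C^n$.

\begin{lemma}\label{lem:bend}
Let $\tau$ be a real $C^2$ function near $z_0$ with $\tau(z_0)=0$, and suppose $L_\tau(z_0;w)>0$ whenever $w\ne0$ and $\partial\tau(z_0)\cdot w=0$. Then for large $\Lambda$ there is a ball about $z_0$ on whose closure $\hat\tau=\tau+\Lambda\tau^2$ has positive definite Levi form and the same sign as $\tau$.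
\end{lemma}

\begin{proof}
Since $\tau(z_0)=0$, we have $L_{\hat\tau}(z_0;w)=L_\tau(z_0;w)+2\Lambda|\partial\tau(z_0)\cdot w|^2$. The sets of unit vectors $w$ on which this is $\le0$ are compact and decrease as $\Lambda$ grows. A vector in all of them has $\partial\tau(z_0)\cdot w=0$ and $L_\tau(z_0;w)\le0$, which is excluded. So one of these sets is empty, and then all later ones are. By continuity $L_{\hat\tau}$ is positive definite and $1+\Lambda\tau>0$ near $z_0$, and $\hat\tau=\tau(1+\Lambda\tau)$.
\end{proof}

\subsection*{Pseudoconvex open sets}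
We shall solve $\bar\partial$ on auxiliary open sets $D$ whose boundaries have corners. For these, \emph{pseudoconvex open set} has the meaning of \cite{H}: there is a continuous plurisubharmonic function $\psi$ on $D$ with $\{\psi\le c\}$ compact in $D$ for every $c$, an \emph{exhaustion}. For the domain $\Omega$ of the theorems we use only the Levi condition of Section~\ref{sec:intro}. Two facts are needed.

\emph{Localization} \cite[Theorem 2.6.10]{H}. If every boundary point of an open set $D$ has a neighborhood $b$ such that $b\cap D$ is a pseudoconvex open set, then $D$ is a pseudoconvex open set.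

\emph{H\"ormander's theorem} (\cite[Lemma 4.4.1]{H} with the weight $t|z|^2$). Let $D$ be a pseudoconvex open set, $t>0$, and let $\beta$ be a $\bar\partial$-closed $(0,1)$-form with $\int_D|\beta|^2e^{-t|z|^2}d\lambda<\infty$. Then there is $v$ with $\bar\partial v=\beta$ on $D$ and
\begin{equation}\label{eq:hormander}
\int_D|v|^2e^{-t|z|^2}\,d\lambda\le\frac2t\int_D|\beta|^2e^{-t|z|^2}\,d\lambda .
\end{equation}
If $\beta$ is $C^\infty$, so is $v$: since $\Delta=4\sum\partial_j\bar\partial_j$, we have $\Delta v=4\sum\partial_j\beta_j$, and the Laplacian is elliptic.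

\subsection*{From $L^2$ bounds to pointwise bounds}

\begin{lemma}\label{lem:interior}
For each $l\ge0$ there is $C_l$ such that for all $s>0$, $v\in C^\infty(B(z,s))$ and $|\gamma|=l$,
\[
|D^\gamma v(z)|\le C_l\Big(s^{-n-l}\|v\|_{L^2(B(z,s))}+\sum_{|\kappa|\le l}s^{1+|\kappa|-l}\sup_{B(z,s)}|D^\kappa\bar\partial v|\Big).
\]
\end{lemma}

\begin{proof}
Passing from $v$ to $V(\zeta)=v(z+s\zeta)$ multiplies $D^\gamma v(z)$ by $s^l$, the $L^2$ norm by $s^{-n}$ and $\sup|D^\kappa\bar\partial v|$ by $s^{1+|\kappa|}$, so we may take $z=0$, $s=1$. Let $\psi\in C_c^\infty(B(0,\frac34))$ equal $1$ on $B(0,\frac12)$, and let $\Phi$ be the radial fundamental solution of $\Delta$, so that $\int\Phi\,\Delta\phi\,d\lambda=\phi(0)$ for $\phi\in C_c^\infty$. It is smooth off $0$, and $|\partial_j\Phi(\zeta)|\le C|\zeta|^{1-2n}$ is locally integrable. Taking $\phi=D^\gamma(\psi v)$ and integrating by parts once,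
\[
D^\gamma v(0)=-4\sum_j\int\partial_j\Phi\;D^\gamma(\psi\,\bar\partial_jv)\,d\lambda-4\sum_j\int\partial_j\Phi\;D^\gamma(v\,\bar\partial_j\psi)\,d\lambda .
\]
By the Leibniz rule the first sum is at most $C\sum_{|\kappa|\le l}\sup|D^\kappa\bar\partial v|$. In the second, $v\,\bar\partial_j\psi$ is supported in $\frac12\le|\zeta|\le\frac34$, where $\Phi$ is smooth; moving $D^\gamma$ onto $\partial_j\Phi$ and using the Cauchy--Schwarz inequality bounds it by $C\|v\|_{L^2}$.
\end{proof}

The top-order terms $|\kappa|=l$ carry the factor $s$, which is small on small balls. This gain closes the induction in Section~\ref{sec:iteration}.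

\section{The Silov boundary lies in $E$}\label{sec:upper}

If a strictly plurisubharmonic function $g$, defined across the boundary, has a local maximum relative to $\overline\Omega$ at $q\in\partial\Omega$, then near $q$ the domain lies inside a sublevel set of $g$ and touches its boundary at $q$, so $\partial\Omega$ bends at least as much as the level set. The natural candidate $g=|f|^2$, $f\in A(\overline\Omega)$, has two defects: it is only continuous at the boundary, and its Levi form $|\partial f\cdot w|^2$ is only semidefinite. We repair the first by translating $f$ and the second by adding $\varepsilon|z-p|^2$.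

\begin{proposition}\label{prop:upper}
For every bounded domain $\Omega$ with $C^2$ boundary, $S\subset E$.
\end{proposition}

\begin{proof}
For $n=1$ we have $E=\partial\Omega\supset S$. Let $n\ge2$ and suppose that $p\in S\setminus E$. Choose a local defining function $\rho$ near $p\in\partial\Omega$, a unit vector $\nu$ with $d\rho(p)(\nu)<0$, and $a,c>0$ such that $\rho$ is defined and $d\rho(\nu)\le-c$ on $B(p,2a)$, and $B(p,2a)\cap E=\emptyset$. Let $Y=\overline\Omega\cap\overline{B(p,a)}$. For $z\in Y$ and $0<s<a$, integration along the segment from $z$ to $z+s\nu$ gives $\rho(z+s\nu)\le\rho(z)-cs<0$, so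
\begin{equation}\label{eq:inward}
z+s\nu\in\Omega\qquad(z\in Y,\ 0<s<a).
\end{equation}

The closed set $\overline\Omega\setminus B(p,a)$ does not contain $p\in S$, so it is not determining: there are $f\in A(\overline\Omega)$, $m<1$ and $x\in\overline\Omega\cap B(p,a)$ with $|f(x)|=1$ and $|f|\le m$ on $\overline\Omega\setminus B(p,a)$. By \eqref{eq:inward}, $f_s(z)=f(z+s\nu)$ is holomorphic in a neighborhood of $Y$, and $f_s\to f$ uniformly on $Y$ as $s\to0$ because $f$ is uniformly continuous. Put $g=|f_s|^2+\varepsilon|z-p|^2$. As $s,\varepsilon\to0$, $g(x)\to1$, while $g\to|f|^2\le m^2$ uniformly on $Y\cap\partial B(p,a)$. Fix $s,\varepsilon>0$ so small that $g(x)$ exceeds the values of $g$ on $Y\cap\partial B(p,a)$. Then $g|_Y$ attains its maximum at a point $q\in\overline\Omega\cap B(p,a)$. We have $L_g(z;w)\ge\varepsilon|w|^2$. If $q$ were in $\Omega$, then $H_g\le0$ at $q$, and \eqref{eq:levi} would give $L_g(q;\cdot)\le0$. Hence $q\in\partial\Omega$.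

Since $g|_{\partial\Omega}$ has a local maximum at $q$, there is $\lambda\in\mathbb R$ with $dg(q)=\lambda\,d\rho(q)$. For small $t>0$ the point $q+t\nu$ lies in $Y$, so $\lambda\,d\rho(q)(\nu)=dg(q)(\nu)\le0$, and $\lambda\ge0$. Let $\xi$ be a real tangent vector to $\partial\Omega$ at $q$. The hypersurface $\partial\Omega$ is $C^2$, so it contains a $C^2$ curve $\gamma$ with $\gamma(0)=q$, $\gamma'(0)=\xi$. The function $(g-\lambda\rho)\circ\gamma=g\circ\gamma$ has a local maximum at $0$, and its second derivative there is
\[
H_{g-\lambda\rho}(\xi,\xi)+d(g-\lambda\rho)(q)(\gamma''(0))=H_{g-\lambda\rho}(\xi,\xi).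
\]
So $H_{g-\lambda\rho}(\xi,\xi)\le0$ at $q$. If $\partial\rho(q)\cdot w=0$, both $\xi=w$ and $\xi=iw$ are tangent, and \eqref{eq:levi} gives $L_{g-\lambda\rho}(q;w)\le0$, that is,
\[
\lambda L_\rho(q;w)\ge L_g(q;w)\ge\varepsilon|w|^2 .
\]
Because $n\ge2$ there is such a $w\ne0$, so $\lambda\neq0$. Thus $\lambda>0$ and $q$ is strictly pseudoconvex, contradicting $B(p,2a)\cap E=\emptyset$.
\end{proof}

\section{A strictly pseudoconvex point outside the Silov boundary}\label{sec:counter}

For $n\ge2$, Hartogs' theorem states that if $X$ is a compact subset of an open set $G\subset\mathbb C^n$ and $G\setminus X$ is connected, then every holomorphic function on $G\setminus X$ extends holomorphically to $G$. So the boundary of a hole contributes nothing to $S$, and it suffices to find a hole with a dent that is strictly pseudoconvex as seen from outside the hole. We start from $1-|z+e_1|^2=-|z|^2-2\operatorname{Re}z_1$, where $e_1=(1,0,\dots,0)$; its nonpositive set is the exterior of a ball, and adding $|z|^4$ makes this set compact without changing the second-order terms at $0$.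

\begin{proposition}\label{prop:counter}
Let $n\ge2$, $h(z)=|z|^4-|z|^2-2\operatorname{Re}z_1$, $X=\{h\le0\}$ and $\Omega=B(0,3)\setminus X$. Then $\Omega$ is a bounded domain with $C^\infty$ boundary, and $0\in E\setminus S$.
\end{proposition}

\begin{proof}
\emph{$X$ is a compact subset of $B(0,2)$.} On $X\setminus\{0\}$ we have $|z|^4\le|z|^2+2|z|$, so $|z|^3\le|z|+2$, which fails for $|z|\ge2$.

\emph{$dh\ne0$ on $\{h=0\}$.} The real gradient of $h$ is $(4|z|^2-2)z-2e_1$. If it vanishes, then $z=xe_1$ with $x$ real and $4x^3-2x-2=0$, so $x\ne0$. If also $h(z)=x^4-x^2-2x=0$, then $x^3=x+2$; substituting gives $2x+6=0$, and $x=-3$ does not satisfy $x^3=x+2$. Hence $\partial\Omega=\partial B(0,3)\cup\{h=0\}$ is $C^\infty$, with defining function $-h$ near $\{h=0\}$.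

\emph{$\Omega$ is connected.} Write $z=t\omega$ with $t>0$, $|\omega|=1$, and $\tau=\operatorname{Re}\omega_1$. Then $h=t(t^3-t-2\tau)$, and since $0\in X$, we get $\Omega=\{0<t<3,\ t^3-t>2\tau\}$. Keep $t$ fixed and move $\omega$ to $-e_1$ along a shortest great circle arc; $\tau$ decreases, so the path stays in $\Omega$. It ends on the segment $\{-te_1:0<t<3\}$, which lies in $\Omega$ because $t^3-t>-1>-2$ for $t>0$.

\emph{$0\in E\setminus S$.} We have $h(0)=0$ and $L_{-h}(0;w)=|w|^2$, so $0$ is strictly pseudoconvex. By Hartogs' theorem each $f\in A(\overline\Omega)$ extends holomorphically to $B(0,3)$, continuously up to the sphere, so $\partial B(0,3)$ is determining and $S\subset\partial B(0,3)$.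
\end{proof}

Propositions~\ref{prop:upper} and~\ref{prop:counter} prove Theorem~\ref{thm:strong}(a).

\section{Peak functions}\label{sec:peak}

In this section we assume Theorem~\ref{thm:dbar} and deduce the remaining statements. Say that a function $u\in C^\infty(\Omega)$ is \emph{smooth up to} a relatively open set $W\subset\overline\Omega$ if $u$ and all its derivatives extend continuously to $\Omega\cup W$. By the Leibniz and chain rules this property passes to sums, products and exponentials, and to $1/u$ if the extension of $u$ has no zero on $\Omega\cup W$.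

At a strictly pseudoconvex point $p$ there is a holomorphic polynomial $F$ with $F(p)=0$ and $\operatorname{Re}F<0$ on $\overline\Omega\setminus\{p\}$ near $p$, so $e^F$ is a local peak function. Cutting off $F$ and correcting by a solution $u$ of $\bar\partial$ would destroy the inequality, since we know no more about $u$ than that it is bounded. So we work with $1/F$: its real part is also negative, it blows up at $p$, and a bounded correction is absorbed by subtracting a constant.

\begin{proposition}\label{prop:peak}
Let $\Omega$ be bounded and pseudoconvex with $C^2$ boundary. Then every strictly pseudoconvex point $p\in\partial\Omega$ is a peak point for $A^\infty(\overline\Omega)$.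
\end{proposition}

\begin{proof}
\emph{The local function.} Let $\rho$ be a local defining function near $p$ and $\hat\rho=\rho+\Lambda\rho^2$ as in Lemma~\ref{lem:bend}. Then $L_{\hat\rho}(p;w)\ge2c|w|^2$ for some $c>0$, and $\hat\rho\le0$ on $\overline\Omega$ near $p$. With $\zeta=z-p$ let
\[
F(z)=2\sum_j\partial_j\hat\rho(p)\,\zeta_j+\sum_{j,k}\partial_j\partial_k\hat\rho(p)\,\zeta_j\zeta_k .
\]
Taylor's formula with \eqref{eq:taylor} reads $\hat\rho(z)=\operatorname{Re}F(z)+L_{\hat\rho}(p;\zeta)+o(|\zeta|^2)$. On a small ball $U$ about $p$ the remainder is at most $c|\zeta|^2$ in modulus, so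
\begin{equation}\label{eq:support}
\operatorname{Re}F(z)\le-c|z-p|^2\qquad(z\in\overline\Omega\cap U).
\end{equation}

\emph{The $\bar\partial$-datum.} Take $\chi\in C_c^\infty(U)$ with $0\le\chi\le1$ and $\chi=1$ near $p$. The set $Q=\operatorname{supp}\bar\partial\chi$ is compact in $U\setminus\{p\}$, so by \eqref{eq:support} there is $c_0>0$ with $\operatorname{Re}F<-c_0$ on $Q\cap\overline\Omega$. The compact set $\{z\in Q:\operatorname{Re}F(z)\ge-c_0\}$ is disjoint from $\overline\Omega$, hence disjoint from $\Omega_{r_*}$ for some $r_*>0$. Thus $|F|>c_0$ on $Q\cap\Omega_{r_*}$. Define $\alpha$ on $\Omega_{r_*}$ by $\alpha=F^{-1}\bar\partial\chi$ on $Q$ and $\alpha=0$ off $Q$. Near a point of $Q\cap\Omega_{r_*}$ we have $F\ne0$ and $\alpha=\bar\partial(\chi/F)$, so $\alpha$ is smooth and $\bar\partial$-closed. Each derivative of $\alpha$ vanishes off $Q$, and on $Q$ it is a sum of bounded functions times negative powers of $F$, so it is bounded. Let $u$ be the solution given by Theorem~\ref{thm:dbar}.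

\emph{The global function.} By \eqref{eq:support}, $F\ne0$ on $(\overline\Omega\cap U)\setminus\{p\}$. On $\overline\Omega\setminus\{p\}$ put
\[
g=\frac\chi F-u,\qquad T=1+\sup_{\overline\Omega}|u|,\qquad G=\frac1{g-T},
\]
where $\chi/F=0$ outside $U$. Then $g$ is smooth up to $\overline\Omega\setminus\{p\}$, and $\bar\partial g=\alpha-\alpha=0$ on $\Omega$. Since $\operatorname{Re}(\chi/F)=\chi\operatorname{Re}F/|F|^2\le0$, we have $\operatorname{Re}(g-T)\le|u|-T\le-1$. So $G$ is holomorphic on $\Omega$, smooth up to $\overline\Omega\setminus\{p\}$, and $\operatorname{Re}G=\operatorname{Re}(g-T)/|g-T|^2<0$ there. Near $p$, where $\chi=1$,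
\[
G=\frac{F}{1-F\,(u+T)} .
\]
The denominator tends to $1$ at $p$, so $G$ is smooth up to a neighborhood of $p$ in $\overline\Omega$, with $G(p)=0$. The function $f=e^G$ lies in $A^\infty(\overline\Omega)$, $f(p)=1$, and $|f|<1$ on $\overline\Omega\setminus\{p\}$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:strong}(b)]
Let $A^\infty(\overline\Omega)\subset\mathcal B\subset A(\overline\Omega)$. By Proposition~\ref{prop:peak}, a closed set that is determining for $\mathcal B$ contains every strictly pseudoconvex point, hence contains $E$. By Proposition~\ref{prop:upper}, $E$ contains $S$, so $E$ is determining for $A(\overline\Omega)$ and therefore for $\mathcal B$. Thus $E$ is the smallest determining set for $\mathcal B$. The case $\mathcal B=A(\overline\Omega)$ is Theorem~\ref{thm:main}.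
\end{proof}

\begin{remark}
The proof of Proposition~\ref{prop:peak} uses pseudoconvexity only through Theorem~\ref{thm:dbar}, and with a solution $u$ that is merely continuous on $\overline\Omega$ it still gives a peak function in $A(\overline\Omega)$, which is all that Theorem~\ref{thm:main} needs. For the domain of Proposition~\ref{prop:counter} and $p=0$ there is no peak function, so the form $\alpha$ built above has no solution in $C(\overline\Omega)$: Theorem~\ref{thm:dbar} fails without pseudoconvexity.
\end{remark}

\section{Patching local solutions: the model case}\label{sec:model}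

If there were a pseudoconvex open set $D$ with $\overline\Omega\subset D\subset\Omega_{r_*}$, H\"ormander's theorem on $D$ would give Theorem~\ref{thm:dbar} at once. We do not have such a set. What the Levi condition yields is a supply of local substitutes, so we must build a global solution from solutions on patches. The mechanism is already visible for $L^2$ solutions on a fixed open set.

Let $G$ be a bounded open set, and let $\chi_j\in C_c^\infty(B(a_j,\theta))$, $1\le j\le J$, satisfy $\sum\chi_j=1$ on $G$. Assume that each $G_j=G\cap B(a_j,\theta)$ is a pseudoconvex open set. (Then so is $G$, by localization, but we ignore this.) Let $\|\cdot\|_t$ be the $L^2$ norm on $G$ with weight $e^{-t|z|^2}$, and let $\beta$ be smooth and $\bar\partial$-closed with $\|\beta\|_t<\infty$. Solve $\bar\partial v_j=\beta$ on $G_j$ with \eqref{eq:hormander}, and patch: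
\[
v=\sum_j\chi_jv_j,\qquad\bar\partial v=\beta-\beta',\qquad\beta'=-\sum_jv_j\,\bar\partial\chi_j .
\]
The error $\beta'=\beta-\bar\partial v$ is again smooth and $\bar\partial$-closed, and by \eqref{eq:hormander} and the triangle inequality
\[
\|\beta'\|_t\le A\,t^{-1/2}\|\beta\|_t,\qquad A=\sqrt2\sum_j\sup|\bar\partial\chi_j|,
\]
while $\|v\|_t\le A't^{-1/2}\|\beta\|_t$ with $A'=\sqrt2\sum_j\sup|\chi_j|$. For $t=4A^2$ the error has at most half the norm of $\beta$. Repeating the step produces $\beta_0=\beta,\beta_1,\dots$ and $v_0,v_1,\dots$ with $\bar\partial v_k=\beta_k-\beta_{k+1}$ and norms $O(2^{-k})$. The series $\sum v_k$ converges in $L^2(G)$, and its sum $u$ satisfies $\bar\partial u=\beta$ in the sense of distributions. Three facts made this work: the constant in \eqref{eq:hormander} does not depend on the open set, one weight serves all patches, and $A$ does not change from step to step.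

For Theorem~\ref{thm:dbar} the series must converge uniformly on $\overline\Omega$ with all derivatives. Lemma~\ref{lem:interior} converts $L^2$ bounds into pointwise bounds only at points with some room around them, so the patches must reach outside $\overline\Omega$. Suppose $\beta_k$ is given on $\Omega_{r_k}$. The patches lie inside $\Omega_{r_k}$, and $\beta_{k+1}$ is defined only where they cover, so the margin shrinks; we shall have $r_k=8^{-k}r_0$. A bound on $l$ derivatives then costs a factor $r_k^{-n-l}$, of order $8^{(n+l)k}$. A fixed weight with $At^{-1/2}<8^{-n-l}$ pays this cost for one $l$. To pay for all $l$ with a single series we take $t=k+1$ at step $k$: the gains multiply to $A^k(k!)^{-1/2}$, which beats every geometric loss, including the factor $e^{(k+1)R^2/2}$ lost in removing the weight on a set where $|z|\le R$. This requires that $A$ be independent of $k$. If the patches shrank with $r_k$ so that the constants $A_k$ grew like $c^k$ with $c>1$, their product would grow like $c^{k^2/2}$, which $(k!)^{-1/2}$ does not control. We therefore need patches whose radius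 $\theta$ stays fixed while the margin $r$ tends to $0$.

\section{Pseudoconvex caps of fixed size}\label{sec:caps}

From now on $\Omega$ is bounded and pseudoconvex with $C^2$ boundary. The plan is to take a function $\delta$ that defines $\Omega$ and to bend its level set $\{\delta=r/2\}$ by adding $Kr|z-a|^2$. On a ball of fixed radius the added term may only have size $O(r)$, so it contributes only $O(r)$ to the Levi form. The Levi form of the level set must therefore be at least $-O(r)$. For an arbitrary $C^2$ defining function, continuity of the Hessian gives only $-o(1)$. The signed distance does better.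

Let $\delta$ be the signed distance to $\partial\Omega$: $\delta(z)=-\operatorname{dist}(z,\partial\Omega)$ on $\Omega$ and $\delta(z)=\operatorname{dist}(z,\partial\Omega)$ off $\Omega$. It is $1$-Lipschitz on $\mathbb C^n$ (a segment from a point of $\Omega$ to a point outside meets $\partial\Omega$), and $\Omega_s=\{\delta<s\}$ for $s>0$. We use the following standard fact \cite[Lemma 14.16]{GT}, \cite{KP}. There are $d_0,M>0$ such that on the collar $N=\{|\delta|<d_0\}$ the function $\delta$ is $C^2$ with $\|H_\delta\|\le M$ and $|\nabla\delta|=1$; each $z\in N$ has a unique nearest point $\pi(z)=z-\delta(z)\nabla\delta(z)$ in $\partial\Omega$; and $\nabla\delta(z)=\nabla\delta(\pi(z))$. In particular $\delta$ is a local defining function near every boundary point.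

\begin{lemma}\label{lem:levi}
For $z\in N$ and $w\in\mathbb C^n$,
\[
L_\delta(z;w)\ge-\tfrac12M^2|\delta(z)|\,|w|^2-3M\,|\partial\delta(z)\cdot w|\,|w| .
\]
\end{lemma}

\begin{proof}
Write $H=H_\delta$, viewed as a symmetric matrix, and $q=\pi(z)$. The maps $\nabla\delta$ and $\pi$ are $C^1$, with $D\pi=I-\nabla\delta\,\nabla\delta^T-\delta H$. Differentiating $|\nabla\delta|^2=1$ gives $H(q)\nabla\delta(q)=0$, hence $H(q)\nabla\delta(z)=0$. Differentiating $\nabla\delta=\nabla\delta\circ\pi$ now gives
\begin{equation}\label{eq:riccati}
H(z)=H(q)\,D\pi(z)=H(q)-\delta(z)H(q)H(z).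
\end{equation}
Therefore $\|H(z)-H(q)\|\le M^2|\delta(z)|$, and by \eqref{eq:levi}, $|L_\delta(z;w)-L_\delta(q;w)|\le\frac12M^2|\delta(z)||w|^2$. Since $\nabla\delta(z)=\nabla\delta(q)$, a vector $w'$ with $\partial\delta(z)\cdot w'=0$ is complex tangent at $q$, where pseudoconvexity gives $L_\delta(q;w')\ge0$. So
\[
L_\delta(z;w')\ge-\tfrac12M^2|\delta(z)|\,|w'|^2\qquad\text{if }\partial\delta(z)\cdot w'=0 .
\]
Now let $w$ be arbitrary. The vector $\mathbf n=(2\bar\partial_j\delta(z))_j$ is $\nabla\delta(z)$ in complex notation, so $|\mathbf n|=1$, and $\sum w_j\bar{\mathbf n}_j=2\,\partial\delta(z)\cdot w$. Let $w=w'+w''$ be the Hermitian-orthogonal decomposition with $w''=(2\,\partial\delta(z)\cdot w)\mathbf n$. Then $\partial\delta(z)\cdot w'=0$, $|w'|\le|w|$, $|w''|\le|w|$ and $|w''|=2|\partial\delta(z)\cdot w|$. By \eqref{eq:levi} the Hermitian form $L_\delta(z;\cdot)$ has norm at most $M/2$, so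
\[
L_\delta(z;w)\ge L_\delta(z;w')-M|w'||w''|-\tfrac12M|w''|^2\ge-\tfrac12M^2|\delta(z)||w|^2-\tfrac32M|w''||w| . \qedhere
\]
\end{proof}

This is the only place where pseudoconvexity of $\Omega$ is used. Identity \eqref{eq:riccati} says that the Hessian of $\delta$, though merely continuous, changes at a Lipschitz rate as one leaves $\partial\Omega$ along a normal. For a ball of radius $a$ the tangential eigenvalue of $H(z)$ is $1/(a+\delta)$, and \eqref{eq:riccati} reads $\frac1{a+\delta}=\frac1a-\frac{\delta}{a(a+\delta)}$.

Put $K=1+M^2$ and fix $\theta>0$ with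
\begin{equation}\label{eq:theta}
2\theta\le d_0,\qquad 6M\theta\le1,\qquad 4K\theta^2\le1 .
\end{equation}
The number $\theta$ depends only on $\Omega$.

\begin{lemma}\label{lem:cap}
For every $a\in\overline\Omega$ and $r>0$ there is a pseudoconvex open set $D(a,r)$ with
\[
\Omega_{r/4}\cap B(a,\theta)\subset D(a,r)\subset\Omega_r\cap B(a,\theta).
\]
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\begin{scope}
\clip (0,0) circle (2);
\fill[gray!25] (0,-6.667) circle (7.242);
\draw[very thick] (0,-6.667) circle (7.242);
\end{scope}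
\draw (0,0) circle (2);
\draw[thick] (-2.6,0) -- (2.6,0) node[right] {\footnotesize $\delta=0$};
\draw[dashed] (-2.6,0.3) -- (2.6,0.3) node[right] {\footnotesize $\delta=r/4$};
\draw[dashed] (-2.6,0.6) -- (2.6,0.6) node[right] {\footnotesize $\delta=r/2$};
\draw[dashed] (-2.6,1.2) -- (2.6,1.2) node[right] {\footnotesize $\delta=r$};
\fill (0,0) circle (0.04) node[below] {$a$};
\node at (0,-1.1) {$D(a,r)$};
\node at (-2.4,-1.1) {$\Omega$};
\node at (0,1.6) {$B(a,\theta)$};
\end{tikzpicture}
\caption{The cap $D(a,r)$ (shaded) when $a\in\partial\Omega$ and $\partial\Omega$ is flat near $a$; the signed distance $\delta$ is the height, and $4K\theta^2=1$. Inside the ball $B(a,\theta)$, whose radius does not depend on $r$, the cap is bounded by the level set $\delta+Kr|z-a|^2=r/2$ (thick arc), which stays between the heights $r/4$ and $r/2$. In this flat case the level set is a sphere.}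
\label{fig:cap}
\end{figure}

\begin{proof}
If $\operatorname{dist}(a,\partial\Omega)\ge\theta$, then $B(a,\theta)\subset\Omega$, and we take $D=B(a,\theta)$ with the exhaustion $(\theta^2-|z-a|^2)^{-1}$; see below for its plurisubharmonicity. Otherwise $|\delta|<2\theta\le d_0$ on $\overline{B(a,\theta)}$, so this closed ball lies in $N$. On $N$ put
\[
\tau(z)=\delta(z)+Kr|z-a|^2-\tfrac r2,\qquad D=\{z\in B(a,\theta):\tau(z)<0\};
\]
see Figure~\ref{fig:cap}. If $|z-a|<\theta$ and $\delta(z)<r/4$, then $\tau(z)<\frac r4+Kr\theta^2-\frac r2\le0$ by \eqref{eq:theta}. If $\tau(z)<0$, then $\delta(z)<r/2$. This proves the inclusions.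

By localization it remains to show that $D$ is pseudoconvex near each $z_0\in\partial D$. Note that $|z_0-a|\le\theta$ and $\tau(z_0)\le0$. The function $x\mapsto-1/x$ is convex and increasing on $(-\infty,0)$, so $-1/\psi$ is plurisubharmonic wherever $\psi$ is plurisubharmonic and negative, and a maximum of finitely many plurisubharmonic functions is plurisubharmonic.

If $\tau(z_0)<0$, then for a small ball $b=B(z_0,\epsilon)$ we have $b\cap D=b\cap B(a,\theta)$, and $\max\{(\epsilon^2-|z-z_0|^2)^{-1},(\theta^2-|z-a|^2)^{-1}\}$ is an exhaustion.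

Let $\tau(z_0)=0$. Then $\delta(z_0)=\frac r2-Kr|z_0-a|^2$ lies in $[\frac r4,\frac r2]$. If $\partial\tau(z_0)\cdot w=0$, then $\partial\delta(z_0)\cdot w=-Kr\sum_j\overline{(z_0-a)_j}\,w_j$, so $|\partial\delta(z_0)\cdot w|\le Kr\theta|w|$. Lemma~\ref{lem:levi} and \eqref{eq:theta} give
\[
L_\tau(z_0;w)=L_\delta(z_0;w)+Kr|w|^2\ge r|w|^2\big(K-\tfrac14M^2-3MK\theta\big)\ge r|w|^2\big(\tfrac12K-\tfrac14M^2\big)\ge\tfrac r2|w|^2 .
\]
Lemma~\ref{lem:bend} provides a ball $b=B(z_0,\epsilon)$ and a function $\hat\tau$, continuous on $\overline b$ and plurisubharmonic on $b$, with the sign of $\tau$. Then $b\cap D=b\cap B(a,\theta)\cap\{\hat\tau<0\}$, and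
\[
\max\big\{-1/\hat\tau,\ (\epsilon^2-|z-z_0|^2)^{-1},\ (\theta^2-|z-a|^2)^{-1}\big\}
\]
is continuous and plurisubharmonic on this set and tends to $+\infty$ at its boundary.
\end{proof}

The last two conditions in \eqref{eq:theta} show why the construction is local. The condition $4K\theta^2\le1$ keeps the bent level set within distance $r/2$ of $\Omega$ and outside $\Omega_{r/4}$. The condition $6M\theta\le1$ controls the tilt of its complex tangent space against that of the level set of $\delta$. Both restrict $\theta$ in terms of $M$, and neither involves $r$.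

\section{Proof of Theorem~\ref{thm:dbar}}\label{sec:iteration}

\subsection*{Setup}
Choose $a_1,\dots,a_J\in\overline\Omega$ with $\overline\Omega\subset\bigcup_jB(a_j,\theta/2)$, and then $\chi_j\in C_c^\infty(B(a_j,\frac34\theta))$ and $\eta>0$ with $\sum_j\chi_j=1$ on $\Omega_\eta$. Let
\[
r_0=\min(r_*,\eta,\theta,1),\qquad r_k=8^{-k}r_0,\qquad D_{k,j}=D(a_j,r_k),
\]
and let $|z|\le R$ on $\Omega_{r_0}$. For a smooth form $\beta_k$ on $\Omega_{r_k}$ write
\[
b_k^2=\int_{\Omega_{r_k}}|\beta_k|^2e^{-(k+1)|z|^2}d\lambda,\qquad
\mu_k(l)=\max_{|\gamma|\le l}\,\sup_{\Omega_{r_k}}|D^\gamma\beta_k|,\qquad\mu_k(-1)=0 .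
\]
Constants $C_l$ may change from line to line and never depend on $k$.

\subsection*{One step}
Let $\beta_0=\alpha$ on $\Omega_{r_0}$. Suppose $\beta_k$ is a smooth $\bar\partial$-closed form on $\Omega_{r_k}$ with $\mu_k(l)<\infty$ for all $l$; then $b_k<\infty$. Since $D_{k,j}\subset\Omega_{r_k}$, H\"ormander's theorem with $t=k+1$ gives $v_{k,j}\in C^\infty(D_{k,j})$ with $\bar\partial v_{k,j}=\beta_k$ and
\begin{equation}\label{eq:L2step}
\int_{D_{k,j}}|v_{k,j}|^2e^{-(k+1)|z|^2}d\lambda\le\frac2{k+1}\,b_k^2 .
\end{equation}
On $\Omega_{r_k/4}$ put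
\[
v_k=\sum_j\chi_jv_{k,j},\qquad\beta_{k+1}=-\sum_jv_{k,j}\,\bar\partial\chi_j,
\]
where the $j$th terms are $0$ off $\operatorname{supp}\chi_j$. They are smooth, because $\Omega_{r_k/4}\cap\operatorname{supp}\chi_j\subset D_{k,j}$ by Lemma~\ref{lem:cap}. As $\sum\chi_j=1$ on $\Omega_{r_k/4}$,
\begin{equation}\label{eq:telescope}
\bar\partial v_k=\beta_k-\beta_{k+1}\quad\text{on }\Omega_{r_k/4},
\end{equation}
so $\beta_{k+1}$ is $\bar\partial$-closed. We restrict it to $\Omega_{r_{k+1}}$; the gap between $r_{k+1}=r_k/8$ and $r_k/4$ is the room for Lemma~\ref{lem:interior}.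

\subsection*{The pointwise estimate}
Let $s=r_{k+1}$ and $z\in\Omega_{s}\cap\operatorname{supp}\chi_j$. On $B(z,s)$ we have $\delta<2s=r_k/4$ because $\delta$ is $1$-Lipschitz, and $B(z,s)\subset B(a_j,\theta)$ because $|z-a_j|<\frac34\theta$ and $s\le\theta/8$. Hence $B(z,s)\subset D_{k,j}$. Apply Lemma~\ref{lem:interior} to $v_{k,j}$ on $B(z,s)$ with $|\gamma|=l'\le l$. By \eqref{eq:L2step}, $\|v_{k,j}\|_{L^2(B(z,s))}\le\sqrt2\,e^{(k+1)R^2/2}b_k$, and $s^{-n-l'}\le s^{-n-l}$ as $s\le1$. A term with $|\kappa|=l$ occurs only if $l'=l$ and is at most $s\,\mu_k(l)$. A term with $|\kappa|\le l-1$ is at most $s^{-l}\mu_k(l-1)$, since $1+|\kappa|-l'\ge-l$. So $|D^\gamma v_{k,j}(z)|\le C_l\,\varepsilon_k(l)$ for $|\gamma|\le l$, where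
\[
\varepsilon_k(l)=r_{k+1}^{-n-l}e^{(k+1)R^2/2}\,b_k+r_{k+1}\,\mu_k(l)+r_{k+1}^{-l}\,\mu_k(l-1).
\]
The $\chi_j$ are fixed, so the Leibniz rule gives
\begin{equation}\label{eq:sup}
\mu_{k+1}(l)\le C_l\,\varepsilon_k(l),\qquad\max_{|\gamma|\le l}\,\sup_{\Omega_{r_{k+1}}}|D^\gamma v_k|\le C_l\,\varepsilon_k(l).
\end{equation}
In particular $\mu_{k+1}(l)<\infty$ for all $l$, and the iteration continues for all $k$.

\subsection*{Decay in $L^2$}
Let $A=\sqrt2\sum_j\sup|\bar\partial\chi_j|$. Since $e^{-(k+2)|z|^2}\le e^{-(k+1)|z|^2}$, the triangle inequality and \eqref{eq:L2step} give $b_{k+1}\le A(k+1)^{-1/2}b_k$. Hence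
\begin{equation}\label{eq:factorial}
b_k\le A^k(k!)^{-1/2}\,b_0 .
\end{equation}

\subsection*{Uniform decay}
Call a sequence of finite numbers $x_k\ge0$ \emph{rapidly decreasing} if $8^{Lk}x_k$ is bounded for every $L$. Sums of such sequences, and products with $c^k$ for a constant $c>0$, are rapidly decreasing. The bound \eqref{eq:sup} estimates $\mu_{k+1}(l)$ partly by $\mu_k(l)$ itself, but with the small factor $r_{k+1}$; the following lemma handles this.

\begin{lemma}\label{lem:rapid}
If $0\le x_k<\infty$, $x_{k+1}\le y_k+C8^{-k}x_k$ for all $k$, and $y_k$ is rapidly decreasing, then $x_k$ is rapidly decreasing.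
\end{lemma}

\begin{proof}
Fix $L$ and let $X_k=8^{Lk}x_k$, $Y=\sup_k8^{L(k+1)}y_k<\infty$. Then $X_{k+1}\le Y+C8^{L-k}X_k$. Choose $k_0$ with $C8^{L-k_0}\le\frac12$. For $k\ge k_0$ we have $X_{k+1}\le Y+\frac12X_k$, so $X_k\le\max(X_{k_0},2Y)$ by induction.
\end{proof}

Since $c^k(k!)^{-1/2}$ is bounded for every $c>0$, \eqref{eq:factorial} shows that $b_k$ is rapidly decreasing, and so is the first term of $\varepsilon_k(l)$ for each $l$. We show by induction on $l$ that $\mu_k(l)$ is rapidly decreasing in $k$. This holds for $l=-1$. If it holds for $l-1$, the third term of $\varepsilon_k(l)$ is rapidly decreasing, and \eqref{eq:sup} has the form $\mu_{k+1}(l)\le y_k+C_l8^{-k}\mu_k(l)$ with $y_k$ rapidly decreasing; Lemma~\ref{lem:rapid} applies. Consequently $\varepsilon_k(l)$ is rapidly decreasing for each $l$.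

\subsection*{Summation}
Each $v_k$ is $C^\infty$ on the neighborhood $\Omega_{r_{k+1}}$ of $\overline\Omega$, and by \eqref{eq:sup} the series $\sum_kD^\gamma v_k$ converges uniformly on $\overline\Omega$ for every $\gamma$. So $u=\sum_kv_k$ is $C^\infty$ on $\Omega$, and each $D^\gamma u=\sum_kD^\gamma v_k$ extends continuously to $\overline\Omega$. By \eqref{eq:telescope}, $\bar\partial\sum_{k<m}v_k=\alpha-\beta_m$ on $\Omega$, and $\sup_\Omega|\beta_m|\le\mu_m(0)\to0$. Hence $\bar\partial u=\alpha$ on $\Omega$. This proves Theorem~\ref{thm:dbar}, and with it Theorems~\ref{thm:main} and~\ref{thm:strong}. \qed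

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{On Bremermann's conjecture for the Silov boundary of pseudoconvex Riemann domains},
doi:10.32917/hmj/1206133393,
\texttt{https://projecteuclid.org/journalArticle/Download?urlid=10.32917\%2Fhmj\%2F1206133393}.

\bibitem{GT}
Gilbarg and Trudinger, \emph{Elliptic Partial Differential Equations of Second Order}.

\bibitem{H}
H\"ormander, \emph{An Introduction to Complex Analysis in Several Variables}.

\bibitem{KP}
Krantz and Parks, 1981.

\end{thebibliography}
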